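# Counter machines inside a matching game: formulas that can be won, but not computably

## 1. A formula read off a two-counter machine

A (nondeterministic) **two-counter machine** $M$ has a finite state set $Q$, an initial state $q_0\in Q$, two counters holding natural numbers, and finitely many transitions of three kinds, for $i\in\{1,2\}$ and $q,q'\in Q$. The transition $\mathrm{INC}_i(q,q')$ moves from $q$ to $q'$ and adds $1$ to counter $i$. The transition $\mathrm{DEC}_i(q,q')$ requires counter $i>0$, moves from $q$ to $q'$ and subtracts $1$ from counter $i$. The transition $\mathrm{ZERO}_i(q,q')$ requires counter $i=0$ and moves from $q$ to $q'$. Fix a set $R$ of transitions. A **recurrent run** is an infinite legal run from $(q_0,0,0)$ that uses transitions from $R$ infinitely often.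

Two small machines will serve as examples. $M_1$ has $\mathrm{INC}_1(q_0,q_1)$ and $\mathrm{DEC}_1(q_1,q_0)$, with $R$ consisting of the DEC transition. Its only infinite run alternates the two, and it is recurrent. $M_2$ has $\mathrm{INC}_1(q_0,q_1)$, $\mathrm{ZERO}_1(q_1,q_2)$, $\mathrm{ZERO}_1(q_2,q_2)$, with $R$ consisting of the last one. After the first step counter 1 is $1$ and the machine is stuck, so $M_2$ has no recurrent run.

Now attach a formula to $M$ and $R$. The propositional variables are $p_q$ for $q\in Q$, then $w,g,y$, and $r_i,m_i,c_i$ for $i=1,2$. For a transition $t$, write $[\vee\neg y]$ for a disjunct $\neg y$ that is present exactly when $t\in R$. Put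

$$\begin{aligned}
t=\mathrm{INC}_i(q,q'):\quad F_t&=p_q\wedge(w\vee g)\wedge\bigl(\neg p_{q'}\vee\neg r_i\vee(m_i\wedge(\neg w\vee(\neg m_i\wedge(\neg c_i\vee\neg g))))\,[\vee\neg y]\bigr)\\
t=\mathrm{DEC}_i(q,q'):\quad F_t&=p_q\wedge(w\vee g)\wedge r_i\wedge\bigl(\neg p_{q'}\vee\neg w\vee c_i\,[\vee\neg y]\bigr)\\
t=\mathrm{ZERO}_i(q,q'):\quad F_t&=p_q\wedge(w\vee g)\wedge m_i\wedge\bigl(\neg p_{q'}\vee\neg w\vee\neg m_i\,[\vee\neg y]\bigr)\\
H&=(g\vee g)\wedge(\neg g\vee\neg g)
\end{aligned}$$

and

$$A_M=\neg p_{q_0}\vee\neg w\vee\neg m_1\vee\neg m_2\vee\bigvee_t{?F_t}\vee{?H}\vee{!y}.$$

Each $?F$ will be unfolded into an infinite disjunction $F\vee F\vee\cdots$ of copies, and $!y$ into an infinite conjunction $y\wedge y\wedge\cdots$. A negative occurrence $\neg x$ is called a **coin**, a positive occurrence $x$ a **box**. A player called Consumer links coins to boxes of the same variable, each occurrence being used in at most one link. Linked occurrences are then regarded as the same variable, all other occurrences as distinct variables, and Consumer wants the result to be a classical tautology.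

The formula is for this: the ways of linking that make $A_M$ a tautology are tied to the recurrent runs of $M$. Every recurrent run can be written as a chain of linked copies of the $F_t$ that makes $A_M$ a tautology, and in every successful linking one can find such a chain and read a recurrent run off it. Since recurrent runs can be made to trace the infinite paths of any computable tree, and some computable trees have infinite paths but no computable ones, we shall obtain a game that Consumer can win, but cannot win by any computable strategy.

We fix the vocabulary for $A_M$. The four literals $\neg p_{q_0},\neg w,\neg m_1,\neg m_2$ together are called START. A copy of some $F_t$ is called a **node**. Each node has exactly one $p$-box, one $p$-coin, one $w$-box, one $w$-coin and one $g$-box. For a node, let unprimed letters $p,w,g,r,m,c$ be the values (0 or 1) of its boxes, and primed letters $p',w',g',r',m',c',y'$ the values of its coins. The value belongs to the variable: the literal $\neg x$ is true exactly when its coin has value $0$. Reading the formulas off, we get five conditions that carry the whole proof.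

1. (START) All four disjuncts of START are false iff its $p$-, $w$-, $m_1$- and $m_2$-coins all have value $1$.
2. (INC) An $\mathrm{INC}_i$ node is false iff $p=0$, or $w=g=0$, or [$p'=r'=1$, and $y'=1$ if $t\in R$, and ($m=0$, or ($w'=1$ and ($m'=1$ or $c'=g'=1$)))].
3. (DEC) A $\mathrm{DEC}_i$ node is false iff $p=0$, or $w=g=0$, or $r=0$, or [$p'=w'=1$, $c=0$, and $y'=1$ if $t\in R$].
4. (ZERO) A $\mathrm{ZERO}_i$ node is false iff $p=0$, or $w=g=0$, or $m=0$, or [$p'=w'=m'=1$, and $y'=1$ if $t\in R$].
5. (H) A copy of $H$ is false iff both its boxes have value $0$ or both its coins have value $1$.

In (2), for instance, the last conjunct of $F_t$ is false iff each of its disjuncts is. The disjunct $m_i\wedge(\neg w\vee(\neg m_i\wedge(\neg c_i\vee\neg g)))$ is false iff the box $m_i$ is $0$, or the $w$-coin is $1$ and $\neg m_i\wedge(\neg c_i\vee\neg g)$ is false. The latter happens iff $m'=1$ or $c'=g'=1$.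

In each of (2), (3), (4) we call the part in square brackets the *bracket* of the node. Section 5 explains why each letter is there.

## 2. The game, and winning it computably

**Formulas and expansions.** Formulas are finite expressions built from propositional variables and the constants $\mathbf 0,\mathbf 1$ by $\wedge$ and $\vee$ (multiplicative AND and OR), $\sqcap$ and $\sqcup$ (additive AND and OR), $\neg$, and the exponentials $!$ and $?$. We take them in negation normal form, so $\neg$ stands only before variables. The dualities used are $\neg(B\wedge C)=\neg B\vee\neg C$, $\neg(B\sqcap C)=\neg B\sqcup\neg C$, $\neg !B=?\neg B$, $\neg\mathbf 0=\mathbf 1$ and their converses. The **game expansion** of $A$ is obtained by unfolding every $!B$ into $B\wedge B\wedge\cdots$ and every $?B$ into $B\vee B\vee\cdots$, with countably many copies. It is an infinite formula of finite depth.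

**Moves.** The game $[A]$ is played on the expansion by Consumer and Producer, who alternate for $\omega$ moves, Consumer first. A move is a finite, possibly empty, set of actions. There are three kinds of action.

1. Consumer may allocate an occurrence of a literal $\neg x$ (a coin of Producer) to an occurrence of the same variable $x$ (a box). Each occurrence takes part in at most one allocation, and allocated pairs are called matching.
2. Consumer may choose, once, the left or right component of an occurrence of $B\sqcup C$.
3. Producer may choose, once, the left or right component of an occurrence of $B\sqcap C$.

**Who wins.** After the play the expansion is *elementarized*. Occurrences of $B\sqcup C$ in which Consumer has not chosen become $\mathbf 0$. Occurrences of $B\sqcap C$ in which Producer has not chosen become $\mathbf 1$. The remaining $\sqcup$ and $\sqcap$ occurrences are replaced by their chosen components. Finally the variable occurrences are replaced by new variables, the same for matching occurrences and distinct for non-matching ones. Consumer wins iff the resulting infinite formula is a classical tautology, $\wedge$ being AND, $\vee$ OR, $\mathbf 1$ true and $\mathbf 0$ false.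

Some examples by hand:

- In $[x\vee\neg x]$ Consumer allocates the coin to the box, gets $a\vee\neg a$, and wins.
- In $[(\neg x\wedge\neg x)\vee x]$ there is one box for two coins. After the best allocation we have, up to symmetry, $(\neg a\wedge\neg b)\vee a$, which is false at $a=0$, $b=1$. Consumer cannot win.
- In $[(\neg x\wedge\neg x)\vee{?x}]$ there are enough boxes. Matching the two coins to two boxes leaves $(\neg a\wedge\neg b)\vee a\vee b\vee\cdots$, a tautology.
- In $[x\sqcup\mathbf 1]$ Consumer chooses the right component and wins. In $[x\sqcap\mathbf 1]$ Producer chooses the left one, a lone variable remains, and Consumer loses.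
- In $[!\neg x\vee{?x}]$ Consumer matches the $i$-th coin to the $i$-th box for all $i$. The result $\bigwedge_i\neg a_i\vee\bigvee_i a_i$ is a tautology. No finite matching wins here: give one unmatched coin value $1$ and every other variable value $0$. Then the conjunction of coins is false and every box is $0$, so the formula is false.

**Definition.** $A$ is *accomplishable* if Consumer has a winning strategy in $[A]$, and *computably accomplishable* if she has a computable winning strategy in $[A]$.

The question comes from "On Game Semantics Of The Affine And Intuitionistic Logics (Extended Abstract)", http://lpcs.math.msu.su/~ver/papers/wollic.pdf. It is known that neither class of formulas changes if moves are restricted to at most one action, or if the other player starts. It is also known that without exponentials $[A]$ is essentially finite and the two notions agree. (We use neither fact.) The problem is whether, for every formula $A$, exponentials allowed, $A$ is accomplishable if and only if $A$ is computably accomplishable. One direction is trivial. The other fails.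

A *tree* $T\subseteq\omega^{<\omega}$ is a set of finite sequences closed under initial segments. An infinite path is an $f\in\omega^\omega$ all of whose finite initial segments lie in $T$.

**Theorem 2.1 (Main Theorem).** From (an index of) a computable tree $T\subseteq\omega^{<\omega}$ one can compute a formula $A_T$ of the form
$$C\vee{?D_1}\vee\dots\vee{?D_k}\vee{!y},$$
with $C,D_1,\dots,D_k$ free of exponentials and of $\sqcap,\sqcup$, such that

* $A_T$ is accomplishable iff $T$ has an infinite path;
* $A_T$ is computably accomplishable iff $T$ has a computable infinite path.

More precisely, every winning play of $[A_T]$ uniformly computes an infinite path of $T$, and every infinite path of $T$ uniformly computes a winning play.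

**Theorem 2.2.** There is a formula that is accomplishable but not computably accomplishable. Accomplishability and computable accomplishability are not equivalent.

The formula $A_T$ will be $A_{M_T}$ for a machine $M_T$ constructed in Section 8. It has no $\sqcap,\sqcup$, so Producer never has an action.

## 3. Without choice operators, a play is a matching

Let $A$ contain no $\sqcap,\sqcup$. A **matching** is a set $\mu$ of pairs (coin $\neg x$, box $x$) in the expansion, each occurrence being in at most one pair. Let $\Phi_\mu$ be the elementarized expansion in which exactly the pairs of $\mu$ are matching.

**Lemma 3.1.** Let $A$ contain no $\sqcap,\sqcup$. Then $A$ is accomplishable iff $\Phi_\mu$ is a tautology for some matching $\mu$. It is computably accomplishable iff $\Phi_\mu$ is a tautology for some computably enumerable matching $\mu$.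

*Proof.* All of Producer's moves are empty, so a Consumer strategy produces exactly one play. Consumer's moves in it are finite sets of allocations, and their union is a matching $\mu$. The final formula is $\Phi_\mu$. So a winning strategy yields a matching with $\Phi_\mu$ a tautology. If the strategy is computable, so is its play, and $\mu$ is c.e. Conversely, given $\mu$, let Consumer play the pairs of $\mu$ one per move, with empty moves when there is nothing to play. If $\mu$ is c.e., she follows a computable enumeration of $\mu$, making an empty move at each stage at which no new pair appears. That is a computable strategy with final formula $\Phi_\mu$. $\square$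

Thus a play and an enumeration of a matching are the same thing, and we speak only of matchings. An **assignment** for $\Phi_\mu$ gives a value to every coin and every box so that matched coins and boxes have equal values. Values are otherwise arbitrary. To specify one, we specify the values of all coins and of all unmatched boxes; a matched box takes the value of its coin.

## 4. Compactness and Ramsey's theorem handle one exponential

A sensible first attempt is to prove the equivalence. Given a winning matching, replace it by a finite one, or by a very regular one. This succeeds as long as only one of the two exponentials occurs.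

**Theorem 4.1.** Let $A$ contain no $\sqcap,\sqcup$. If $A$ contains no $!$, or $A$ contains no $?$, then $A$ is accomplishable iff it is computably accomplishable.

*Proof.* Let $\Phi_\mu$ be a tautology. We find a computable matching that also wins; Lemma 3.1 then applies.

**Case 1: no $!$. The aim is a finite winning matching.** For $n\ge1$ and a subformula $\Psi$ of $\Phi_\mu$, let $\Psi^n$ be $\Psi$ with every infinite disjunction cut to its first $n$ members. It is a finite formula. Since only $\wedge$ and $\vee$ are applied to literals and constants, enlarging a disjunction can only make things true, so $\Psi^n$ implies $\Psi^{n+1}$ and $\Psi^n$ implies $\Psi$. Next, if an assignment satisfies $\Psi$, it satisfies $\Psi^n$ for some $n$, by induction on the depth of $\Psi$. For literals and constants this is clear. For a finite conjunction take the maximum of the $n$'s for the conjuncts. For a finite disjunction use a true disjunct. For an infinite disjunction with true $j$-th member $\Psi_j$, take $n\ge j$ with $\Psi_j^n$ true.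

Suppose no $\Phi_\mu^n$ were a tautology. The sets of assignments falsifying $\Phi_\mu^n$, $n\ge1$, are nonempty, clopen (only finitely many variables occur in $\Phi_\mu^n$) and decreasing in the compact space of all assignments. A common point would falsify all $\Phi_\mu^n$, hence $\Phi_\mu$, a contradiction. So some $\Phi_\mu^n$ is a tautology. Let $\mu_0$ be the finite set of pairs of $\mu$ with both members inside $\Phi_\mu^n$. Two occurrences inside $\Phi_\mu^n$ are matched by $\mu_0$ iff they are matched by $\mu$, so $\Phi_{\mu_0}^n$ is $\Phi_\mu^n$ up to renaming variables. It is a tautology and implies $\Phi_{\mu_0}$. A finite matching is computable.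

**Case 2: no $?$. The aim is a winning matching that depends only on order patterns of indices.** A literal occurrence $\ell$ of $A$ lying inside exactly $d$ occurrences of $!$ yields the occurrences $\ell(i_1,\dots,i_d)$ in the expansion, where $i_1,\dots,i_d\in\omega$ number the copies, outermost $!$ first. Let $D$ be the nesting depth of $!$ in $A$, so $d\le D$ always.

For an infinite set $H=\{h_0<h_1<\cdots\}$ let $S_H(\ell(i_1,\dots,i_d))=\ell(h_{i_1},\dots,h_{i_d})$. This map is injective. Let $\mu_H$ match two occurrences iff their $S_H$-images are matched by $\mu$. Since $S_H$ is injective and keeps $\ell$, this is a matching. Up to renaming variables, $\Phi_{\mu_H}$ is obtained from $\Phi_\mu$ by keeping, in every infinite conjunction, only the members whose index is in $H$. Deleting members of conjunctions makes a formula weaker, so $\Phi_{\mu_H}$ is a tautology, whatever $H$ is.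

Now choose $H$. For $n\le 2D$ color each $n$-element set $\{f_1<\dots<f_n\}\subset\omega$ by the set of all quadruples $(\ell,\ell',a,b)$ such that $a,b$ are maps from $\{1,\dots,d\}$, $\{1,\dots,d'\}$ to $\{1,\dots,n\}$ (with $d,d'$ the numbers of $!$'s around $\ell,\ell'$) and $\ell(f_{a(1)},\dots,f_{a(d)})$ and $\ell'(f_{b(1)},\dots,f_{b(d')})$ are matched by $\mu$. There are finitely many colors. Ramsey's theorem, applied successively for each $n\le2D$, gives an infinite $H$ such that for each $n\le 2D$ all $n$-element subsets of $H$ have the same color. Take two occurrences $\ell(i_1,\dots,i_d)$ and $\ell'(j_1,\dots,j_{d'})$. Let $n\le2D$ be the number of distinct numbers among all the $i$'s and $j$'s, and let $a,b$ record which is the how-many-th in increasing order. As $k\mapsto h_k$ is increasing, the two are matched by $\mu_H$ iff $(\ell,\ell',a,b)$ belongs to the color of the $n$-element subsets of $H$. So $\mu_H$ is decided from the order pattern of the indices by a finite table. It is computable, even though $H$ need not be. $\square$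

With both exponentials present, each half breaks at a definite place. Take a formula $C\vee{?D}\vee{!E}$ with $C,D,E$ free of exponentials. Compactness says that for every $i$ the disjunction of $C$, finitely many copies of $D$ and the $i$-th copy of $E$ is already a tautology, so finitely many pairs of $\mu$ suffice *for that $i$*. As $i$ grows, new pairs are needed, all of them part of one matching, and nothing in the argument tells us how to choose the pairs for the early $i$ so that the later ones can still be served. In $!\neg x\vee{?x}$ no finite matching wins, as we saw. Thinning out breaks too: deleting members of an infinite *disjunction* makes a formula stronger and may destroy the tautology. In $\bigwedge_i\neg a_i\vee\bigvee_i a_i$, delete the box $a_0$ from the disjunction; then $a_0=1$ and all other $a_i=0$ falsifies the formula.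

So Consumer may face infinitely many demands, one for each copy in $!y$, to be met by one coherent infinite construction. The formula $A_M$ turns that construction into a computation.

## 5. How a falsifier polices a computation

Think of an opponent, the *falsifier*, who looks for an assignment making every disjunct of $\Phi_\mu$ false. Consumer wins iff the falsifier fails. We build up $F_t$ layer by layer, asking each time which matchings defeat the falsifier.

**States.** Start with $\neg p_{q_0}\vee\bigvee_t{?(p_q\wedge(\neg p_{q'}[\vee\neg y]))}\vee{!y}$. A node with $p=0$ is false for free. A node with $p=1$ is false only if $p'=1$, and $y'=1$ if it has a $y$-coin. START must have $p$-coin $1$. Suppose Consumer links START's coin to the $p$-box of a node, the $p$-coin of that node to the $p$-box of a next node, and so on. Then the value $1$ is forced all along the chain. If the chain passes through infinitely many $R$-nodes, and Consumer links their $y$-coins to all the $y$-boxes, then $!y$ is forced to be true. For the one-state, one-transition case, $\neg p\vee{?(p\wedge(\neg p\vee\neg y))}\vee{!y}$, the chain links START to the first copy, the $n$-th copy to the $(n+1)$-st, and the $y$-coin of the $n$-th copy to the $n$-th $y$. Every $y$ is then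 forced to be $1$ and Consumer wins.

States alone cannot separate the two notions. In a finite directed graph, an infinite walk using $R$ infinitely often uses some edge of $R$ twice. Walking to its first use and then repeating the segment up to its second use forever gives a computable such walk. We need counters.

**Increments and decrements.** Give each $\mathrm{INC}_i$ node a coin $\neg r_i$, required to be $1$ for falsity, and each $\mathrm{DEC}_i$ node a box $r_i$ as a conjunct. If the $r$-box of a DEC node is not fed by an earlier increment, the falsifier sets it to $0$ and the node is false. Hence each decrement must consume the $r$-coin of an earlier increment, and counters stay nonnegative.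

**Zero tests: the first attempt.** A zero test must punish an increment whose coin has *not* been consumed. The $r$-coin does not help, since its value is forced to be $1$ anyway. But an unmatched coin whose value is not forced is freedom for the falsifier. So give $\mathrm{INC}_i$ a second coin $\neg c_i$, to be matched with a box $c_i$ of the DEC node that consumes the increment, and let the DEC node demand $c=0$. Then $c'$ must be $0$ at a consumed increment and may be $1$ at an unconsumed one. Let a signal $m_i$ with initial value $1$ pass through all $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes. An INC node with $c'=1$ is allowed to lower it from $1$ to $0$. A ZERO node has a box $m_i$ as a conjunct, so a lowered signal makes it false. As formulas, leaving out $[\vee\neg y]$: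
$$p_q\wedge\bigl(\neg p_{q'}\vee\neg r_i\vee(m_i\wedge\neg m_i\wedge\neg c_i)\bigr),\qquad p_q\wedge r_i\wedge(\neg p_{q'}\vee c_i),\qquad p_q\wedge m_i\wedge(\neg p_{q'}\vee\neg m_i)$$
for INC, DEC, ZERO, with START $\neg p_{q_0}\vee\neg m_1\vee\neg m_2$.

**Where it stops.** Consumer can cheat by routing the signal *around* an increment. Take $M_2$ of Section 1, which has no recurrent run. Let $\nu_1$ be an INC node, $\nu_2$ a copy for $\mathrm{ZERO}_1(q_1,q_2)$, and $\nu_3,\nu_4,\dots$ copies for $\mathrm{ZERO}_1(q_2,q_2)$. Link the $p$'s in order, link the $m_1$-coin of START to the $m_1$-box of $\nu_2$ and the $m_1$-coin of $\nu_s$ to the $m_1$-box of $\nu_{s+1}$ for $s\ge2$, and link the $y$-coins of $\nu_3,\nu_4,\dots$ to all the $y$-boxes. Leave the $m_1$-box of $\nu_1$ unmatched. If everything but $!y$ is false, then START gives $p=1$ at $\nu_1$ and $m_1=1$ at $\nu_2$; falsity of $\nu_1$ gives $p'=1$; so $\nu_2$ has $p=m=1$, and falsity gives $p'=m'=1$; and so on forever. All $y$-coins are $1$ and $!y$ is true. Consumer wins, although no legal run exists.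

**A watcher.** To enforce that the signal visits every increment, add a variable $w$ passed along from each node to the next. Every node has a conjunct $w$ and a $w$-coin, and an INC node with $m=0$ may have $w'=0$, which makes the next node false. An INC node not on the signal's route is then fatal for Consumer. But an honest Consumer now loses as well. With
$$p_q\wedge w\wedge\bigl(\neg p_{q'}\vee\neg r_i\vee(m_i\wedge(\neg w\vee(\neg m_i\wedge\neg c_i)))\bigr)$$
for INC, and conjuncts $w$ and coins $\neg w$ added to START, DEC and ZERO, consider a legal run that begins with two $\mathrm{INC}_1$ steps, matched honestly. The falsifier sets the START coins to $1$. At $\nu_1$ he sets $p'=r'=w'=c'=1$, $m'=0$, and $y'=1$ if there is a $y$-coin; then $\nu_1$ is false because $w'=c'=1$. At $\nu_2$ we have $m=0$, and he sets $p'=r'=1$, $w'=0$, and $y'=1$ if present; then $\nu_2$ is false because $m=0$. Now $\nu_3$ has $w=0$ and is false. Set all other $p$- and $y$-variables to $0$, and the rest arbitrarily. All other nodes have $p=0$, and $!y$ is false. The honest matching loses.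

**Two modes.** The cure is to let the falsifier choose between two modes that cannot be mixed to his advantage. A variable $g$ announces the mode. In mode $g=0$, signals cannot be lowered and the watcher is strict; this mode checks that the routing is right. In mode $g=1$, the watcher is switched off and signals may be lowered at increments with $c'=1$; this mode checks zero tests. So an INC node may lower the signal only if $c'=g'=1$, and the conjunct $w$ is weakened to $w\vee g$. When an INC node announces $g'=1$, all later nodes must hear of it, so that their $g$-boxes are $1$ and the honest Consumer is not hurt by $w=0$. One coin feeds only one box, hence the relay $H$: by (5), if $H$ is false and one of its boxes is $1$, then both its coins are $1$. One incoming value $1$ becomes two outgoing ones, one for a node and one for the next relay. The falsifier can make all relays false by setting all $g$ to $0$, or all $g$ to $1$. This is the formula of Section 1.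

## 6. A recurrent run gives a winning matching

**Lemma 6.1.** From a recurrent run of $M$ one uniformly computes a matching $\mu$ for $A_M$ such that $\Phi_\mu$ is a tautology.

*Proof.* **Step 1: the matching.** This step writes the run down as links. Let $t_1,t_2,\dots$ be the transitions of the run. Let $\nu_0=$ START, and for $s\ge1$ let $\nu_s$ be a copy of $F_{t_s}$ not used before. Let $h_1,h_2,\dots$ be the copies of $H$. For all $s\ge1$ and $i\in\{1,2\}$ match as follows.

1. The $p$-coin of $\nu_{s-1}$ with the $p$-box of $\nu_s$, and the $w$-coin of $\nu_{s-1}$ with the $w$-box of $\nu_s$.
2. Let $e_0=\nu_0,e_1,e_2,\dots$ be START and all $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes $\nu_s$ in order. Match the $m_i$-coin of $e_{j-1}$ with the $m_i$-box of $e_j$.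
3. The $r_i$-coin and the $c_i$-coin of the $j$-th $\mathrm{INC}_i$ node with the $r_i$-box and the $c_i$-box of the $j$-th $\mathrm{DEC}_i$ node, if there is one. By legality the $j$-th $\mathrm{DEC}_i$ step comes after the $j$-th $\mathrm{INC}_i$ step.
4. The first coin of $h_s$ with the $g$-box of $\nu_s$; the second coin of $h_s$ with the first box of $h_{s+1}$; and, if $\nu_{s-1}$ is an INC node, its $g$-coin with the second box of $h_s$.
5. The $y$-coin of the $j$-th node whose transition lies in $R$ with the $j$-th copy of $y$ in $!y$.

In (1) the variables agree because the target state of $t_{s-1}$ is the source state of $t_s$, and START carries $p_{q_0}$. No occurrence is used twice, so this is a matching, and it can be enumerated while reading the run.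

**Step 2: what must be shown.** Take any assignment under which all disjuncts except possibly $!y$ are false. We must show that $!y$ is true. Call $\nu_s$ ($s\ge1$) *enabled* if $p=1$, $w\vee g=1$, and in addition $r=1$ for DEC nodes and $m=1$ for ZERO nodes. An enabled node is false, so by (2), (3), (4) its bracket holds. We show by induction on $s\ge1$ that $\nu_s$ is enabled. Assume $\nu_1,\dots,\nu_{s-1}$ are enabled.

**Step 3: $p=1$ at $\nu_s$.** The $p$-box of $\nu_s$ has the value of the $p$-coin of $\nu_{s-1}$. That is $1$ by (1) if $s=1$, and by the bracket of $\nu_{s-1}$ otherwise.

**Step 4: $r=1$ at $\nu_s$, if it is a DEC node.** Its $r$-box is matched with the $r$-coin of an earlier INC node, which is enabled. So this coin is $1$ by the bracket in (2).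

**Step 5: $w\vee g=1$ at $\nu_s$.** This step shows that if the $g$-box says nothing, the watcher has been kept at $1$. Suppose the $g$-box of $\nu_s$ is $0$. Then the first coin of $h_s$ is $0$, so by (5) both boxes of $h_s$ are $0$. The first box of $h_s$ is the second coin of $h_{s-1}$ (if $s\ge2$), so that coin is $0$, and by (5) both boxes of $h_{s-1}$ are $0$. Continuing, both boxes of each of $h_s,h_{s-1},\dots,h_1$ are $0$. The second boxes among them are the $g$-coins of the INC nodes among $\nu_1,\dots,\nu_{s-1}$. So all these $g$-coins are $0$. By the bracket in (2), at each of these INC nodes $m=1$ implies $w'=m'=1$. By the bracket in (4), $w'=m'=1$ at each ZERO node before $\nu_s$. Follow each $m_i$-chain of item 2 from START, where the coin is $1$ by (1): every box on it has the value of the preceding coin, so by induction all $m_i$-boxes and $m_i$-coins of $\nu_0,\dots,\nu_{s-1}$ are $1$. Hence the $w$-coin of $\nu_{s-1}$ is $1$: for START by (1), for a DEC or ZERO node by its bracket, and for an INC node because its $m$-box is $1$. This coin is matched with the $w$-box of $\nu_s$, so $w=1$ there.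

**Step 6: $m=1$ at $\nu_s$, if it is a $\mathrm{ZERO}_i$ node.** This is where the zero test is honest. The run is legal, so before step $s$ the numbers of $\mathrm{INC}_i$ and $\mathrm{DEC}_i$ steps are equal. So the $c_i$-coin of every $\mathrm{INC}_i$ node before $\nu_s$ is matched with the $c_i$-box of a $\mathrm{DEC}_i$ node before $\nu_s$. That node is enabled, so by the bracket in (3) its box is $0$. Thus $c'=0$ at every $\mathrm{INC}_i$ node before $\nu_s$, and the bracket in (2) says that $m=1$ implies $m'=1$ there. At $\mathrm{ZERO}_i$ nodes before $\nu_s$, $m'=1$ by the bracket in (4). Following the $m_i$-chain from START, the $m_i$-box of $\nu_s$ is $1$.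

Steps 3 to 6 show that $\nu_s$ is enabled.

**Step 7: $!y$ is true.** Every $\nu_s$ is enabled, so its $y$-coin, if it has one, is $1$. There are infinitely many $R$-steps, so by item 5 every copy of $y$ in $!y$ is matched with such a coin. Hence all are $1$. $\square$

## 7. A winning matching contains a recurrent run

**Lemma 7.1.** Let $\mu$ be a matching for $A_M$ such that $\Phi_\mu$ is a tautology. From any enumeration of $\mu$ one uniformly computes a recurrent run of $M$.

*Proof.* **Step 1: a path of nodes.** This step finds the candidate for the run. Let $\nu_0=$ START. As long as possible, let $\nu_s$ be the node whose $p$-box is matched with the $p$-coin of $\nu_{s-1}$; note that $p$-boxes occur only in nodes. Since matched occurrences carry the same variable $p_q$, the target state of $\nu_{s-1}$ (or $q_0$, if $s=1$) is the source state of $\nu_s$.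

The nodes $\nu_1,\nu_2,\dots$ are pairwise distinct. Suppose $\nu_s=\nu_{s'}$ with $1\le s<s'$ and $s$ minimal. The $p$-box of this node has one partner, which is a coin of both $\nu_{s-1}$ and $\nu_{s'-1}$, so $\nu_{s-1}=\nu_{s'-1}$. If $s=1$, START would be a node, which is impossible. If $s>1$, minimality is violated.

**Step 2: the assignments $\alpha_K$.** These are the falsifier's assignments in mode $g=0$. Let $1\le K\le\infty$ be such that $\nu_s$ exists for all $s<K$. Define $\alpha_K$ on coins and unmatched boxes:

* The $p$-coins of $\nu_s$, $0\le s<K$, are $1$; all other $p$-variables are $0$. All $c$- and $g$-variables are $0$.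
* The $r$-coins of INC nodes $\nu_s$, $1\le s<K$, and the $y$-coins of nodes $\nu_s$, $1\le s<K$, are $1$; all other $r$- and $y$-variables are $0$.
* For each $i$, the *$m_i$-chain* starts with the $m_i$-coin of START. Whenever a coin of the chain is matched with the $m_i$-box of some $\nu_s$, $1\le s<K$, the next member is the $m_i$-coin of $\nu_s$. (An $m_i$-box occurs only in $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes, and these have an $m_i$-coin.) Coins in the chain are $1$; all other $m_i$-variables are $0$.
* The $w$-coin of START is $1$. For $1\le s<K$, the $w$-coin of $\nu_s$ is $1$ if $\nu_s$ is a DEC node or its $m$-box has value $1$, and $0$ otherwise. All other $w$-variables are $0$.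

The last item makes sense because the values of $m$-boxes are already fixed by the third.

**Step 3: almost everything is false under $\alpha_K$.** The four disjuncts of START are false by (1). Copies of $H$ are false by (5), since all $g$-boxes are $0$. If the $p$-box of a node is $1$, it is matched with the $p$-coin of some $\nu_s$, $0\le s<K$, and so the node is $\nu_{s+1}$. Hence all nodes other than the $\nu_s$ with $1\le s\le K$ have $p=0$ and are false. Next let $1\le s<K$; then $\nu_s$ is false for the following reason. We have $p'=1$, $c=0$, $r'=1$ and $y'=1$ wherever these occur. If $\nu_s$ is a DEC node, then also $w'=1$, and the bracket in (3) holds. If $\nu_s$ is an $\mathrm{INC}_i$ or $\mathrm{ZERO}_i$ node with $m=0$, it is false by (2) or (4). If $m=1$, its $m_i$-box is matched with a coin of the $m_i$-chain, so its own $m_i$-coin is in the chain and $m'=1$; also $w'=1$ by definition; so the bracket in (2) or (4) holds.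

Unmatched $y$-boxes are $0$ under $\alpha_K$. So if only finitely many $y$-coins are $1$, in particular if $K<\infty$, some copy of $y$ in $!y$ is $0$ and $!y$ is false. Since $\Phi_\mu$ is a tautology, this proves:

> $(\ast)$ For every finite $K\ge1$ such that $\nu_0,\dots,\nu_{K-1}$ exist, $\nu_K$ exists and is *true* under $\alpha_K$. Hence under $\alpha_K$ its $w$-box has value $1$ (as $g=0$), and its $r$-box has value $1$ if it is a DEC node.

Therefore the path $\nu_1,\nu_2,\dots$ is infinite. Let $t_s$ be the transition of $\nu_s$. By Step 1 the states along $t_1,t_2,\dots$ fit together, starting from $q_0$. It remains to see that the counters behave and that $R$ recurs.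

**Step 4: the watcher follows the path.** *For every $K\ge1$, the $w$-box of $\nu_K$ is matched with the $w$-coin of $\nu_{K-1}$.* We use induction on $K$. By $(\ast)$ the $w$-box of $\nu_K$ is $1$ under $\alpha_K$, so it is matched with a $w$-coin of value $1$, and this is the coin of some $\nu_s$ with $0\le s<K$. By induction the $w$-coins of $\nu_0,\dots,\nu_{K-2}$ are matched with boxes of $\nu_1,\dots,\nu_{K-1}$, which are different from $\nu_K$. So $s=K-1$.

Moreover this coin has value $1$ under $\alpha_K$. Taking $K=s+1$ and looking at the definition of the $w$-values we get, for every $s\ge1$: *if $\nu_s$ is an $\mathrm{INC}_i$ or $\mathrm{ZERO}_i$ node, then its $m_i$-box has value $1$ under $\alpha_{s+1}$.*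

**Step 5: the signal visits every INC and ZERO node, in order.** *Let $e_0=$ START, $e_1,e_2,\dots$ list START and all $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes of the path in order. Then for $j\ge1$ the $m_i$-box of $e_j$ is matched with the $m_i$-coin of $e_{j-1}$.* This excludes the cheat of Section 5. We use induction on $j$. Let $e_j=\nu_s$. By Step 4 its $m_i$-box is $1$ under $\alpha_{s+1}$, so its partner is a coin in the $m_i$-chain of $\alpha_{s+1}$. That is the coin of START or of some $\nu_{s'}$ with $1\le s'\le s$. We claim $s'\ne s$. Suppose the partner of the box of $\nu_s$ were the coin of $\nu_s$ itself, and consider the first place where this coin appears in the chain. It is not the first member, which belongs to START, so the member just before it is a coin matched with the $m_i$-box of $\nu_s$. That box has only one partner, so the preceding member is again the coin of $\nu_s$, contradicting the choice of the first place. Hence the partner is the $m_i$-coin of some $e_{j'}$ with $j'<j$. By induction the coins of $e_0,\dots,e_{j-2}$ are matched with boxes of $e_1,\dots,e_{j-1}$. So $j'=j-1$.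

**Step 6: DEC steps are legal.** Let $\nu_K$ be a $\mathrm{DEC}_i$ node. By $(\ast)$ its $r_i$-box is $1$ under $\alpha_K$, so it is matched with the $r_i$-coin of an $\mathrm{INC}_i$ node $\nu_s$ with $1\le s<K$. The same holds for all earlier $\mathrm{DEC}_i$ nodes of the path (with their own index in place of $K$), and different boxes have different partners. So the number of $\mathrm{DEC}_i$ nodes among $\nu_1,\dots,\nu_K$ is at most the number of $\mathrm{INC}_i$ nodes among $\nu_1,\dots,\nu_{K-1}$. Since $\nu_K$ itself is counted on the left, counter $i$ is positive before step $K$.

**Step 7: ZERO steps are legal.** Here the falsifier uses mode $g=1$. Suppose $\nu_K$ is a $\mathrm{ZERO}_i$ node while counter $i$ is not $0$ before step $K$. By Step 6 the counter is never negative, so among $\nu_1,\dots,\nu_{K-1}$ there are more $\mathrm{INC}_i$ nodes than $\mathrm{DEC}_i$ nodes. Only DEC nodes have $c$-boxes, and each has just one. So there is an $\mathrm{INC}_i$ node $\nu_a$, $a<K$, whose $c_i$-coin is not matched with a $c_i$-box of any $\nu_s$, $1\le s<K$. In the list of Step 5 let $\nu_a=e_j$ and $\nu_K=e_l$, so $1\le j<l$. Define an assignment $\beta$: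

* The $p$-coins of $\nu_0,\dots,\nu_{K-1}$ are $1$; all other $p$-variables are $0$. All $w$-, $g$- and $r$-variables are $1$. The $y$-coins of $\nu_s$, $1\le s<K$, are $1$; all other $y$-variables are $0$.
* The $c_i$-coin of $\nu_a$ is $1$; all other $c_1$- and $c_2$-variables are $0$.
* All $m_{3-i}$-variables are $1$. The $m_i$-coins of $e_0,\dots,e_{j-1}$ are $1$; all other $m_i$-variables are $0$.

Thus the signal $m_i$ is lowered exactly at $\nu_a$. We check that every disjunct of $\Phi_\mu$ is false under $\beta$.

START: its $p$-, $w$- and $m_{3-i}$-coins are $1$, and its $m_i$-coin is that of $e_0$, which is $1$ since $j\ge1$. Copies of $H$: all their coins are $1$. Nodes other than $\nu_1,\dots,\nu_K$: $p=0$, as in Step 3. The node $\nu_K$: by Step 5 its $m_i$-box is matched with the $m_i$-coin of $e_{l-1}$, and $l-1\ge j$, so this value is $0$ and $\nu_K$ is false by (4). The disjunct $!y$: only finitely many $y$-coins are $1$, so some $y$-box is $0$.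

Finally let $1\le s<K$. At $\nu_s$ we have $p'=w'=1$, and $r'=1$, $y'=1$ where present. We go through the types:

* DEC nodes (for either counter): $c=0$. Indeed the only $c$-coin of value $1$ is that of $\nu_a$, and it is not matched with the box of any $\nu_s$, $s<K$; unmatched $c$-boxes are $0$. The bracket in (3) holds.
* $\mathrm{INC}_{3-i}$ and $\mathrm{ZERO}_{3-i}$ nodes: $m'=1$, and the bracket in (2) or (4) holds.
* $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes before $\nu_a$: these are among $e_1,\dots,e_{j-1}$, so $m'=1$, and the bracket holds.
* $\nu_a$: $c'=g'=1$ and $w'=1$, and the bracket in (2) holds.
* $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes after $\nu_a$: such a node is $e_{j''}$ with $j''>j$. By Step 5 its $m_i$-box is matched with the coin of $e_{j''-1}$, $j''-1\ge j$, so $m=0$. An INC node is false by its bracket in (2), a ZERO node by (4).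

So $\beta$ falsifies $\Phi_\mu$, a contradiction. Hence every ZERO step is legal.

**Step 8: $R$ is used infinitely often.** By Steps 6 and 7, $t_1,t_2,\dots$ is an infinite legal run from $(q_0,0,0)$. Suppose it uses $R$ only finitely often. Under $\alpha_\infty$ the $y$-coins of value $1$ are those of the $R$-nodes on the path, so finitely many, and $!y$ is false by Step 3. By Step 3 all other disjuncts are false as well: there is no node $\nu_\infty$ left over. This contradicts that $\Phi_\mu$ is a tautology.

**Step 9: effectivity.** Given an enumeration of $\mu$, find $\nu_1,\nu_2,\dots$ successively by waiting for the partner of the current $p$-coin to appear. By $(\ast)$ it always does. The sequence $t_1,t_2,\dots$ is read off the nodes. $\square$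

## 8. Searching a tree with two counters

**Lemma 8.1.** From a computable tree $T\subseteq\omega^{<\omega}$ one can compute $(M_T,R)$ such that recurrent runs of $M_T$ uniformly compute infinite paths of $T$ and vice versa.

*Proof.* We use a textbook theorem of Minsky (*Computation: Finite and Infinite Machines*, 1967, Ch. 14). For each total computable $f$ there is, effectively, a deterministic two-counter program with instructions INC and "if zero go to … else DEC and go to …", with start state $s_f$ and halting state $h_f$, which from $(s_f,2^x,0)$ reaches $(h_f,2^{f(x)},0)$. An instruction of the second kind is a pair of transitions ZERO and DEC from the same state, and in each configuration exactly one of them can be used.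

**Step 1: two functions that move in the tree.** A position of the search is a pair $(\sigma,n)$: the node $\sigma$ reached, and the candidate $n$ for the next entry. Fix a computable bijection $\langle\sigma,n\rangle$ from $\omega^{<\omega}\times\omega$ to $\omega$ with $\langle\emptyset,0\rangle=0$. Let $f_0(0)=f_1(0)=0$ and
$$f_0(1+\langle\sigma,n\rangle)=1+\langle\sigma,n+1\rangle,\qquad f_1(1+\langle\sigma,n\rangle)=\begin{cases}1+\langle\sigma^\frown n,0\rangle&\text{if }\sigma^\frown n\in T,\\0&\text{otherwise.}\end{cases}$$
So $f_0$ raises the candidate, and $f_1$ commits to it or reports failure by $0$. Both are total computable because $T$ is computable.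

**Step 2: the machine.** $M_T$ contains disjoint copies of the programs for $f_0$ and $f_1$, and the following further transitions through new states:

* $q_0\xrightarrow{\mathrm{INC}_1}a\xrightarrow{\mathrm{INC}_1}h$;
* $h\xrightarrow{\mathrm{INC}_1}b_j\xrightarrow{\mathrm{DEC}_1}s_{f_j}$ for $j=0,1$;
* $h_{f_0}\xrightarrow{\mathrm{INC}_1}d_0\xrightarrow{\mathrm{DEC}_1}h$;
* $h_{f_1}\xrightarrow{\mathrm{DEC}_1}d_1\xrightarrow{\mathrm{DEC}_1}d_2\xrightarrow{\mathrm{INC}_1}d_3\xrightarrow{\mathrm{INC}_1}h$.

$R$ consists of the last transition $d_3\to h$ only. The pairs INC, DEC in the second and third lines leave the counters unchanged; they only change the state.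

**Step 3: what the runs look like.** The first arrival at $h$ is with counters $(2,0)=(2^{1+\langle\emptyset,0\rangle},0)$. From $h$ with counters $(2^{1+\langle\sigma,n\rangle},0)$ the machine chooses $j\in\{0,1\}$ and runs the program for $f_j$, which halts. In an $f_0$-round it returns to $h$ with $(2^{1+\langle\sigma,n+1\rangle},0)$. In an $f_1$-round, if $\sigma^\frown n\in T$, counter 1 is at least $2$ at $h_{f_1}$, so both decrements are possible, the value is restored, and the machine returns to $h$ with $(2^{1+\langle\sigma^\frown n,0\rangle},0)$, having used $R$ once; call such a round successful. If $\sigma^\frown n\notin T$, counter 1 is $2^0=1$ at $h_{f_1}$, and the run is stuck at $d_1$.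

Every round is finite, so an infinite run consists of infinitely many rounds, and all its $f_1$-rounds are successful. It is recurrent iff it has infinitely many $f_1$-rounds. Let $n_0$ be the number of $f_0$-rounds before the first $f_1$-round and, for $k\ge1$, $n_k$ the number of $f_0$-rounds between the $k$-th and the $(k+1)$-st $f_1$-rounds. After $k$ $f_1$-rounds the position is $((n_0,\dots,n_{k-1}),0)$, and for $k\ge1$ success means $(n_0,\dots,n_{k-1})\in T$. So $(n_0,n_1,\dots)$ is an infinite path of $T$, computed from the run.

Conversely, given an infinite path $(n_0,n_1,\dots)$, make $n_0$ $f_0$-rounds and one $f_1$-round, then $n_1$ $f_0$-rounds and one $f_1$-round, and so on. All $f_1$-rounds succeed, and the recurrent run is computed from the path. $\square$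

**Proof of Theorem 2.1.** Put $A_T:=A_{M_T}$. It has the required form, with $C$ the disjunction START and the $D$'s the formulas $F_t$ and $H$, and it is computed from an index of $T$. A play of $[A_T]$ is an enumeration of a matching $\mu$ (Section 3), and it is winning iff $\Phi_\mu$ is a tautology. From a winning play one computes a recurrent run of $M_T$ (Lemma 7.1), and from this an infinite path of $T$ (Lemma 8.1). From an infinite path one computes a recurrent run (Lemma 8.1), from this a matching $\mu$ with $\Phi_\mu$ a tautology (Lemma 6.1), and hence a winning play. This gives the "more precisely" part and, with it, the first equivalence. If $A_T$ is computably accomplishable, there is a computable winning play, hence a computable infinite path. If $T$ has a computable infinite path, there is a computable winning play; since Producer never has an action, playing it is a computable winning strategy. $\square$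

## 9. A tree with paths but no computable path

**Proof of Theorem 2.2.** Let $\varphi_0,\varphi_1,\dots$ be the standard list of partial computable functions, and let
$$T_0=\{\sigma\in 2^{<\omega}:\ \text{for no } e<|\sigma|\ \text{does}\ \varphi_e(e)\ \text{halt within } |\sigma|\ \text{steps with value } \sigma(e)\}.$$

This is computable. It is a tree: if $\tau$ is an initial segment of $\sigma$ and some $e<|\tau|$ violates the condition for $\tau$, then $\varphi_e(e)$ halts within $|\tau|\le|\sigma|$ steps with value $\tau(e)=\sigma(e)$, and $e$ violates it for $\sigma$.

$T_0$ has an infinite path. Let $f(e)=1-\varphi_e(e)$ if $\varphi_e(e)$ is defined with value in $\{0,1\}$, and $f(e)=0$ otherwise. If some $e$ violated the condition for an initial segment of $f$, then $\varphi_e(e)=f(e)\in\{0,1\}$, so $f(e)=1-\varphi_e(e)\ne\varphi_e(e)$, a contradiction.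

$T_0$ has no computable infinite path. Suppose $f=\varphi_e$ were one. Then $\varphi_e(e)=f(e)$ halts in some number $s$ of steps, and for $n>\max(e,s)$ the initial segment $f\restriction n$ is not in $T_0$, a contradiction.

By Theorem 2.1, $A_{T_0}$ is accomplishable but not computably accomplishable. $\square$

With Theorem 4.1 we see that, among choice-free formulas, this counterexample is optimal as to which exponentials occur. Both $!$ and $?$ are needed, and a single non-nested $!$, applied to a variable, together with non-nested $?$'s, suffices.

## 10. How far apart the two notions are

Let $\mathcal F$ be the class of formulas $C\vee{?D_1}\vee\dots\vee{?D_k}\vee{!E}$ with $C,D_j,E$ free of exponentials and of $\sqcap,\sqcup$. Then $A_T\in\mathcal F$ for every computable tree $T$.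

Recall the notions. A set of numbers (or of formulas, via codes) is $\Sigma^1_1$ if membership of $x$ can be written as "there is a set $X\subseteq\omega$ with $\theta(x,X)$", $\theta$ arithmetical. It is $\Sigma^0_3$ if membership can be written $\exists a\forall b\exists c\,\rho(x,a,b,c)$ with $\rho$ computable. A set is complete for such a class if it belongs to the class and every set in the class reduces to it by a computable many-one reduction; it is hard if the second half holds. The hyperarithmetic sets are those that are $\Sigma^1_1$ with $\Sigma^1_1$ complement; everything computable from a hyperarithmetic set is hyperarithmetic. For example, the set of indices of computable trees with a computable infinite path asks "there is an index $e$ such that $\varphi_e$ is total and all its initial segments lie in the tree", which starts with an existential *number* quantifier, whereas having an infinite path needs an existential *function* quantifier. The theorem shows that this difference survives in the game.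

**Theorem 10.1.**

1. There is an accomplishable formula in $\mathcal F$ for which Consumer has no hyperarithmetic winning strategy.
2. On $\mathcal F$, accomplishability is $\Sigma^1_1$-complete, while computable accomplishability is $\Sigma^0_3$-complete. In particular the set of all accomplishable formulas is $\Sigma^1_1$-hard.

*Proof of 1.* By Kleene (1955) there is a computable tree $T\subseteq\omega^{<\omega}$ with an infinite path but no hyperarithmetic infinite path. By Theorem 2.1, $A_T$ is accomplishable. A hyperarithmetic winning strategy would compute its (unique) play, which would compute an infinite path of $T$. This path would be hyperarithmetic, a contradiction.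

*Proof of 2.* **Step 1: a finitary form of winning.** This step brings compactness back, one copy of $E$ at a time. Let $A\in\mathcal F$ and let $\mu$ be a matching. Write $\Phi_\mu=\Psi\vee\bigwedge_iE_i$, where $\Psi$ is the disjunction of $C$ and all copies of the $D_j$, and $E_0,E_1,\dots$ are the copies of $E$. An assignment satisfies $\Phi_\mu$ iff it satisfies $\Psi\vee E_i$ for every $i$. So $\Phi_\mu$ is a tautology iff for every $i$ the formula $\Psi\vee E_i$ is. By the compactness theorem of propositional logic, applied to the set of negations of $C$, of $E_i$ and of all copies of the $D_j$, this holds iff for every $i$ there is $n$ such that the finite formula $\Theta_{i,n}$, the disjunction of $C$, $E_i$ and the first $n$ copies of each $D_j$, is a tautology with variables identified according to $\mu$.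

**Step 2: upper bounds.** Membership in $\mathcal F$ is decidable. By Lemma 3.1 and Step 1, $A\in\mathcal F$ is accomplishable iff there is a set $\mu$ that is a matching and satisfies $\forall i\,\exists n\,(\Theta_{i,n}$ is a tautology under $\mu)$. The part after "there is a set $\mu$" is arithmetical in $\mu$, so this is $\Sigma^1_1$.

For the computable version, $A\in\mathcal F$ is computably accomplishable iff there is $e$ such that the c.e. set $W_e$ is a matching and for all $i$ there are $n,s$ such that $\Theta_{i,n}$, with variables identified according to the finite part $W_{e,s}$, is a tautology. To see this, note that $\Theta_{i,n}$ has finitely many occurrences, so finitely many pairs of $W_e$ concern it, and they all appear in $W_{e,s}$ for some $s$. Conversely, identifying more variables keeps a tautology a tautology. The condition "$W_e$ is a matching" is $\Pi^0_1$: every enumerated element is a coin–box pair of the same variable, and no two enumerated pairs conflict. The second condition is of the form $\forall\exists$ over a decidable relation. So the whole is $\exists e$ followed by a $\Pi^0_2$ condition, which is $\Sigma^0_3$.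

**Step 3: $\Sigma^1_1$-hardness.** By the Kleene normal form, the set of (indices of) primitive recursive trees $T\subseteq\omega^{<\omega}$ with an infinite path is $\Sigma^1_1$-complete. By Theorem 2.1 the computable map $T\mapsto A_T$ reduces it to accomplishability, with values in $\mathcal F$. So accomplishability on $\mathcal F$ is $\Sigma^1_1$-complete. The same reduction shows that the set of all accomplishable formulas is $\Sigma^1_1$-hard.

**Step 4: $\Sigma^0_3$-hardness.** Let a $\Sigma^0_3$ predicate $\exists a\forall b\exists c\,\rho(x,a,b,c)$ be given, $\rho$ computable. Let $T_x$ be the tree consisting of $\emptyset$ and all finite sequences $(a,c_0,\dots,c_{k-1})$, $k\ge0$, with $\rho(x,a,b,c_b)$ for all $b<k$. It is computable, uniformly in $x$. If the predicate holds at $x$, fix a suitable $a$ and let $c_b$ be the least $c$ with $\rho(x,a,b,c)$; then $(a,c_0,c_1,\dots)$ is a computable infinite path of $T_x$. If $T_x$ has any infinite path $(a,c_0,c_1,\dots)$, then $\rho(x,a,b,c_b)$ holds for all $b$, so the predicate holds at $x$. Hence the predicate holds at $x$ iff $T_x$ has a computable infinite path iff $A_{T_x}$ is computably accomplishable, by Theorem 2.1. The map $x\mapsto A_{T_x}$ is the required reduction. $\square$
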